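# Undecidability of representability for complement and composition

## No algorithm recognizes the representable $(-,;)$-structures

**Theorem 1 (main theorem).** There is no algorithm which, given a finite set $A$ with a unary operation $-$ and a binary operation $;$, decides whether there are a set $X$, a binary relation $W\subseteq X\times X$ and an injective map $h:A\to\wp(W)$ such that for all $a,b\in A$
$$h(-a)=W\setminus h(a),\qquad h(a;b)=h(a);h(b)=\{(x,z):\exists y\ (x,y)\in h(a),\ (y,z)\in h(b)\}.$$

Let us unpack this.

**Definition (representation).** A $(-,;)$-structure is a set $A$ with operations $-$ and $;$ as above. A map $h$ as in Theorem 1 is a *representation* of it, $X$ is the *base*, and a structure that has a representation is *representable*. The representation is *square* if $W=X\times X$.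

So we are handed two finite operation tables and asked whether they describe actual relations, with composition of relations (left to right) and with complement taken inside a largest relation $W$. We do not get to see $W$. One property comes for free. For any $a\in A$ we have $W=h(a)\cup h(-a)$, so $W;W$ is a union of four sets of the form $h(b;c)$, each contained in $W$. Hence $W$ is transitive. Nothing else about $W$ is given.

Here are the smallest cases, by hand.

1. If $A=\{a\}$, then $-a=a$ forces $h(a)=W\setminus h(a)$, so $W=\emptyset$. Conversely $W=\emptyset$, $h(a)=\emptyset$ is a representation.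
2. Let $A=\{\iota,\sigma\}$ be the group of order 2 with identity $\iota$, with $;$ as its product and with $-$ exchanging the two elements. On $X=\{1,2\}$ with $W=X\times X$, let $h(\iota)$ be the identity relation and $h(\sigma)=\{(1,2),(2,1)\}$. This is a square representation.
3. Let $A=\{0,1\}$, let $-$ exchange $0$ and $1$, and let every product be $0$. Take $W=\{(1,2)\}$, $h(0)=\emptyset$, $h(1)=W$. Since $W;W=\emptyset$, this is a representation. There is no square one. Indeed, in a square representation $X\ne\emptyset$ by injectivity, so $W=W;W=(h(0)\cup h(1));(h(0)\cup h(1))=h(0)$. Then $h(1)=\emptyset$ and $h(0)=h(1;1)=\emptyset$, contradicting injectivity.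
4. Let $A=\{0,1\}$ with $-$ as before, $1;1=0$, and every other product equal to $1$. Then $(0;0);1=1;1=0$ but $0;(0;1)=0;1=1$. Composition of relations is associative, so this structure is not representable.

Case 3 shows that representability and square representability are different properties. The question comes from a University College London source, https://discovery.ucl.ac.uk/id/eprint/10183636/1/Semrl_thesis.pdf: for square representations the problem is known to be undecidable, and there the decidability without the square requirement is left open. The proof below does not use the square result.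

We shall prove more than Theorem 1. Recall that a set is $\Sigma^0_1$ if it is recursively enumerable, and $\Pi^0_1$ if its complement is. A *many-one reduction* of $P$ to $Q$ is a computable function $f$ with $p\in P\iff f(p)\in Q$. A $\Pi^0_1$ set is *$\Pi^0_1$-complete* if every $\Pi^0_1$ set reduces to it in this way; the complement of the halting set is an example. $\Sigma^0_1$-completeness is defined in the same way.

**Theorem 2 (stronger forms).**

1. The set of finite representable $(-,;)$-structures is $\Pi^0_1$-complete under many-one reductions. Hence no first-order sentence defines the representable structures, even among finite structures.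
2. If $\mathcal K$ is any class of binary relations containing all squares $X\times X$, then representability with $W\in\mathcal K$ is undecidable. In particular this holds for equivalence relations, preorders and squares. It is also undecidable with $W$ required to be a strict partial order.
3. Representability over a finite base is undecidable, with or without requiring $W$ square.

## Partial multiplication tables and the structure $\mathcal A_{\mathbb T}$

Undecidability will come from the word problem for groups. We write a finite piece of a group as a table, and code the table into a $(-,;)$-structure.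

**Definition (table, embedding).** A *table* is $\mathbb T=(S,B,e,T)$ with $S\subseteq B$ finite sets, $e\in S$, and $T:S\times S\to B$ a surjection with $T(a,e)=T(e,a)=a$ for all $a\in S$. An *embedding* of $\mathbb T$ in a group $G$ is an injection $k:B\to G$ with $k(T(a,b))=k(a)k(b)$ for all $a,b\in S$.

Since $k(e)=k(T(e,e))=k(e)k(e)$, an embedding satisfies $k(e)=1$.

Examples with $S=\{e,a\}$: everything is fixed except $T(a,a)$. If $T(a,a)=e$ then $B=S$, and $\mathbb T$ embeds in $\mathbb Z_2$. If $T(a,a)$ is a third element, then $\mathbb T$ embeds in $\mathbb Z$ with $a\mapsto1$. If $T(a,a)=a$, then an embedding would give $k(a)^2=k(a)$, so $k(a)=1=k(e)$. Hence this table, which we call $\mathbb T^\ast$, embeds in no group.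

**Definition (the structure $\mathcal A_{\mathbb T}$).** Take symbols $L_a,R_a,E_a,F_a$ $(a\in S)$, $N$, and $C_c$ $(c\in B)$. The elements of $\mathcal A_{\mathbb T}$ are $0$, $1$ and, for each symbol $Z$, two elements $Z^+$ (also written $Z$) and $Z^-$, all distinct. Put $-0=1$, $-1=0$, $-Z^\pm=Z^\mp$. Put $0;Y=Y;0=0$ for all $Y$, and for $a,b\in S$ and each sign $\pm$
$$L_a;N^\pm=E_a^\pm,\qquad L_a;F_b^\pm=C^\pm_{T(a,b)},\qquad N^\pm;R_b=F_b^\pm,\qquad E_a^\pm;R_b=C^\pm_{T(a,b)}.\tag{1}$$
Every other product of two nonzero elements is $1$.

Here is the picture to keep in mind. A point carries four group elements $u,v,r,s$. The relation $L_a$ says that the $v$ of the second point is $u a$ for the $u$ of the first. The relation $R_b$ says that the $r$ of the first point is $b s$ for the $s$ of the second. The relation $N$ is a yes/no test on the product $v r$. Composing, $L_a;N;R_b$ tests $(ua)(bs)=u(ab)s$, and that test depends only on the product $ab$. Both signs occur in (1), and this is the role of complement: a "yes" is carried to a "yes" and a "no" to a "no", so truth values are transferred in both directions.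

The simplest table $S=B=\{e\}$ gives six symbols and a structure with $14$ elements. The table $\mathbb T^\ast$ gives $4\cdot2+1+2=11$ symbols and $24$ elements.

**Theorem 3.** For every table $\mathbb T$ the following are equivalent: (i) $\mathcal A_{\mathbb T}$ is representable; (ii) $\mathcal A_{\mathbb T}$ has a square representation; (iii) $\mathbb T$ embeds in a group. Also equivalent to each other: (i$_f$) $\mathcal A_{\mathbb T}$ has a representation with finite base; (ii$_f$) $\mathcal A_{\mathbb T}$ has a square representation with finite base; (iii$_f$) $\mathbb T$ embeds in a finite group.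

The implications (ii)$\Rightarrow$(i) and (ii$_f$)$\Rightarrow$(i$_f$) are trivial.

Associativity, which settled case 4 above, gives no information here: *the composition of $\mathcal A_{\mathbb T}$ is associative for every table.* If a factor is $0$, both bracketings give $0$. Products of nonzero elements are nonzero, so let $U,Y,Z$ be nonzero. The left factors in (1) are of types $L,N,E$, and every product of nonzero elements is $1$ or of type $E,F,C$. So $(U;Y);Z\neq1$ requires $U;Y=E_a^\pm$ and $Z=R_b$, that is, $U=L_a$, $Y=N^\pm$, $Z=R_b$. The right factors in (1) are of types $N,F,R$, so $U;(Y;Z)\ne1$ requires $Y;Z=F_b^\pm$ and $U=L_a$, which is the same triple. For it, both bracketings equal $C^\pm_{T(a,b)}$.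

## Square representations from a group embedding

Here we prove (iii)$\Rightarrow$(ii) and (iii$_f$)$\Rightarrow$(ii$_f$). We turn the picture of four coordinates into a definition, and the one real choice is the test $N$. The first try is the test $v_xr_y=1$. It fails at the product $L_a^-;N$, which must be $1$. A suitable $y$ needs $v_y\neq u_xk(a)$ and $v_y=r_z^{-1}$, so the composition would be $\{(x,z):u_xk(a)r_z\ne1\}$, the complement of the relation for $E_a$ and not all of $W$. The accepting set must have at least two elements, and so must its complement.

**Step 1: choosing the accepting set.** Let $k$ embed $\mathbb T$ in $G$. Replacing $G$ by $G\times\mathbb Z_5$ (which keeps finite groups finite), we may assume that $G$ has an element $g_0$ of order $5$. Put $D=\{1,g_0\}$. Then $|D|=2$ and $|G\setminus D|\ge3$. Moreover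
$$Dg=D\ \Longrightarrow\ g=1 .\tag{2}$$
Indeed $\{g,g_0g\}=\{1,g_0\}$ gives $g=1$, or else $g=g_0$ and $g_0g=1$, whence $g_0^2=1$, which is false.

**Step 2: defining $h$.** Let $X=G^4$, write $x=(u_x,v_x,r_x,s_x)$, and let $W=X\times X$. Put $h(0)=\emptyset$, $h(1)=W$, $h(Z^-)=W\setminus h(Z^+)$, where
$$\begin{aligned}
(x,y)\in h(L_a)&\iff v_y=u_xk(a), & (x,y)\in h(R_b)&\iff r_x=k(b)s_y,\\
(x,y)\in h(N)&\iff v_xr_y\in D, & (x,y)\in h(E_a)&\iff u_xk(a)r_y\in D,\\
(x,y)\in h(F_b)&\iff v_xk(b)s_y\in D, & (x,y)\in h(C_c)&\iff u_xk(c)s_y\in D .
\end{aligned}$$
Complements are respected by definition. Each $h(Z)$ has the form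
$$\{(x,y):(\text{one coordinate of }x,\ \text{one coordinate of }y)\in\rho\},\qquad \rho\subseteq G\times G,$$
with coordinate pairs $L:(u,v)$, $R:(r,s)$, $N:(v,r)$, $E:(u,r)$, $F:(v,s)$, $C:(u,s)$. Every row and every column of $\rho$ has exactly one element (for $L,R$) or exactly two (for the others). As $|G|\ge5$, no row or column of $\rho$ or of its complement is empty.

**Step 3: products that should be $1$ for reasons of coordinates.** We check $h(Y_1;Y_2)=h(Y_1);h(Y_2)$. If a factor is $0$ both sides are empty. Let $Y_1,Y_2$ be nonzero, and let $x,z\in X$. We look for $y$ with $(x,y)\in h(Y_1)$ and $(y,z)\in h(Y_2)$. The first condition restricts only one coordinate of $y$: it is $v$ for $L^\pm$, $r$ for $N^\pm,E^\pm$, $s$ for $R^\pm,F^\pm,C^\pm$, and none for $1$. The second restricts only one coordinate of $y$: it is $u$ for $L^\pm,E^\pm,C^\pm$, $v$ for $N^\pm,F^\pm$, $r$ for $R^\pm$, and none for $1$. Each condition alone can be satisfied, because rows and columns are nonempty. So if the two coordinates differ, or a condition is void, then $y$ exists for all $x,z$ and the composition is $W=h(1)$. No product in (1) is of this kind, so this agrees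 with $\mathcal A_{\mathbb T}$. The two coordinates agree only in these cases: both are $v$ (first factor $L_a^\pm$, second $N^\pm$ or $F_b^\pm$), or both are $r$ (first factor $N^\pm$ or $E_a^\pm$, second $R_b^\pm$).

**Step 4: the remaining products.** For $L_a;N^\pm$ the value $v_y=u_xk(a)$ is forced, and the second condition becomes $u_xk(a)r_z\in D$ (resp. $\notin D$). This is $h(E_a^\pm)$. For $L_a;F_b^\pm$ the same value is forced, and the condition becomes $u_xk(a)k(b)s_z=u_xk(T(a,b))s_z\in D$ (resp. $\notin D$). This is $h(C_{T(a,b)}^\pm)$. For $N^\pm;R_b$ and $E_a^\pm;R_b$ the value $r_y=k(b)s_z$ is forced, and we get $v_xk(b)s_z\in D$ (resp. $\notin D$), which is $h(F_b^\pm)$, and $u_xk(T(a,b))s_z\in D$ (resp. $\notin D$), which is $h(C^\pm_{T(a,b)})$. In the cases left, $L_a^-;N^\pm$, $L_a^-;F_b^\pm$, $N^\pm;R_b^-$ and $E_a^\pm;R_b^-$, one coordinate of $y$ must lie in a translate of $D$ or of $G\setminus D$ and must avoid one given element. Both sets have at least two elements, so this is possible for all $x,z$, and the composition is $W=h(1)$ as required.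

**Step 5: injectivity.** No $h(Z^\pm)$ is $\emptyset$ or $W$. Since columns of $\rho$ are neither empty nor full, changing the relevant coordinate of $x$ can change membership in $h(Z^\pm)$; the same holds for the relevant coordinate of $y$; and changing any other coordinate never matters. So the coordinate pair can be read off from the set, and images of different letter types differ. Within type $L$: the $h(L_a)$ come from graphs of distinct functions $u\mapsto uk(a)$ and have one element per row of $\rho$, while the $h(L_a^-)$ are their complements and have $|G|-1\ge4$ per row. So all $h(L_a^\pm)$ are distinct, and likewise all $h(R_a^\pm)$. Type $N$: rows have two elements for $N^+$ and at least three for $N^-$. Type $E$: putting $r_y=1$, the set $h(E_a)$ determines $\{u:uk(a)\in D\}=Dk(a)^{-1}$. If $Dk(a)^{-1}=Dk(b)^{-1}$, then $Dk(a)^{-1}k(b)=D$, so $k(a)=k(b)$ by (2) and $a=b$. Passing to complements, the $h(E_a^-)$ are distinct too, and $h(E_a)\neq h(E_b^-)$ because $|D|=2<|G\setminus D|$. For $F$ and $C$ the same argument works with $s_y=1$.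

So $h$ is a square representation, with finite base if $G$ is finite. For the table $S=B=\{e\}$ we may take $G=\mathbb Z_5$, and the $14$-element structure is represented on $625$ points. $\square$

## What every representation of $\mathcal A_{\mathbb T}$ satisfies

From here on, $h:\mathcal A_{\mathbb T}\to\wp(W)$ with $W\subseteq X\times X$ is an arbitrary representation. We do not yet know that $h(1)=W$, so that comes first.

**Lemma 4.** $h(0)=\emptyset$ and $h(1)=W$. Moreover $W;W=W$, and $W;h(Y)=h(Y);W=W$ for every $Y\ne0$.

*Proof.* Since $W=h(N^+)\cup h(N^-)$ and $1;N^+=1;N^-=1$, we get $h(1);W=h(1)$. Hence $h(0)=h(1;0)=h(1);h(0)\subseteq h(1);W=h(1)$. But $h(0)=h(-1)=W\setminus h(1)$. So $h(0)=\emptyset$ and $h(1)=W$. Now apply $h$ to $1;1=1$ and to $1;Y=Y;1=1$ for $Y\neq0$. $\square$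

We write $[\,\cdot\,]$ for the truth value of a statement.

**Lemma 5 (transfer).** Let $a,b\in S$.

1. If $(p,q)\in h(L_a)$ and $(q,r)\in W$, then $[(q,r)\in h(F_b)]=[(p,r)\in h(C_{T(a,b)})]$.
2. If $(p,q)\in W$ and $(q,r)\in h(R_b)$, then $[(p,q)\in h(N)]=[(p,r)\in h(F_b)]$.

*Proof.* In the first part, $(q,r)$ lies in exactly one of $h(F_b^+),h(F_b^-)$. As $L_a;F_b^\pm=C_{T(a,b)}^\pm$, the pair $(p,r)$ lies in $h(C^+_{T(a,b)})$ or in $h(C^-_{T(a,b)})=W\setminus h(C^+_{T(a,b)})$ accordingly. The second part is the same, with $N^\pm;R_b=F_b^\pm$. $\square$

**The table $\mathbb T^\ast$ by hand.** Here $S=B=\{e,a\}$ and $T(a,a)=a$. We show directly that $\mathcal A_{\mathbb T^\ast}$ is not representable. Let $(x,z)\in W$. Since $W=h(L_e);W$, there is $q$ with $(x,q)\in h(L_e)$ and $(q,z)\in W$. Since $(x,q)\in W=W;h(L_a)$, there is $p$ with $(p,q)\in h(L_a)$. By transitivity $(p,z)\in W$. Four uses of Lemma 5(1), for the edges $(x,q)$, $(p,q)$, $(p,q)$, $(x,q)$ in this order, give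
$$[(x,z)\in h(C_e)]=[(q,z)\in h(F_e)]=[(p,z)\in h(C_a)]=[(q,z)\in h(F_a)]=[(x,z)\in h(C_a)].$$
The products used are $T(e,e)=e$, $T(a,e)=a$, $T(a,a)=a$, $T(e,a)=a$. As $(x,z)\in W$ was arbitrary, $h(C_e)=h(C_a)$, contradicting injectivity.

The computation moved the left point along a zigzag, forward along $L_e$ and backward along $L_a$, and carried a truth value with it. For a general table we must be ready for all zigzags at once, on the left of $z$ with the $L$'s and on the right of $x$ with the $R$'s.

## Two trees over a free group

The relation $h(L_a)$ need not be a function in either direction, so if a zigzag returns to the same group element, nothing makes it return to the same point of $X$. We therefore cannot hope to place a Cayley graph with cycles in $X$. We place a tree, where no cycle ever has to close, and let the relations of the group enter afterwards through truth values.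

Let $F$ be the free group on $S\setminus\{e\}$. Map $S\to F$ by sending $e\mapsto1$ and every other element to itself; we write $a$ also for its image.

**Definition (the graphs $Y$ and $Y^\ast$).** $Y$ has vertices $o(w),i(w)$ $(w\in F)$ and, for all $w\in F$ and $a\in S$, an *$a$-edge* joining $o(w)$ and $i(wa)$. $Y^\ast$ has vertices $o^\ast(w),i^\ast(w)$ $(w\in F)$ and, for all $w\in F$ and $b\in S$, a *$b$-edge* joining $i^\ast(bw)$ and $o^\ast(w)$.

For $S=\{e,a\}$ we have $F\cong\mathbb Z$, and $Y$ is the two-way infinite path in which $i(1),o(1),i(a),o(a),i(a^2),\dots$ are consecutive, with edges labelled alternately $e,a,e,a,\dots$. The hand computation used its part $x=\pi(o(1))$, $q=\pi(i(1))$, $p=\pi(o(a^{-1}))$.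

**Lemma 6.** $Y$ and $Y^\ast$ are trees.

*Proof.* The $e$-edges of $Y$ join $o(w)$ to $i(w)$ and form a perfect matching. Contracting them gives a graph with vertex set $F$ in which $w$ and $wa$ are joined, for $a\in S\setminus\{e\}$. This is the Cayley graph of $F$ on its free basis, a tree, and the non-$e$-edges of $Y$ correspond bijectively to its edges. So $Y$ is connected. A cycle in $Y$ would give a closed walk in that tree that traverses each edge at most once. Such a walk has length $0$, so the cycle uses only $e$-edges. But a matching contains no cycle. For $Y^\ast$ argue in the same way with the Cayley graph for left multiplication. $\square$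

## Placing the trees on the two sides of a midpoint

Fix $(x,z)\in W$. We want points $\pi(\zeta)$ for the vertices $\zeta$ of $Y$, with $\pi(o(1))=x$, and points $\kappa(\zeta')$ for the vertices $\zeta'$ of $Y^\ast$, with $\kappa(o^\ast(1))=z$. Edges of $Y$ should go to $h(L_a)$ and edges of $Y^\ast$ to $h(R_b)$. For Lemma 5 we also need $(\pi(\zeta),\kappa(\zeta'))\in W$ for all $\zeta,\zeta'$. In a square representation the last requirement is empty. In general it is the whole difficulty, and two natural ways of meeting it fail. The following lemma lets us see this on examples; it is also needed for Theorem 2.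

**Lemma 7.** If a $(-,;)$-structure has a square representation, then it has a representation in which $W$ is a strict partial order.

*Proof.* Let $h_0$ be a square representation on $X_0$. On $X_0\times\mathbb Q$ put
$$W'=\{((x,t),(y,t')):t<t'\},\qquad h'(a)=\{((x,t),(y,t')):(x,y)\in h_0(a),\ t<t'\}.$$
$W'$ is irreflexive and transitive. As $h_0$ is square, $W'\setminus h'(a)=h'(-a)$. A pair $((x,t),(z,t''))$ is in $h'(a);h'(b)$ iff there are $y$ and $t'$ with $(x,y)\in h_0(a)$, $(y,z)\in h_0(b)$ and $t<t'<t''$. By density of $\mathbb Q$ this holds iff $(x,z)\in h_0(a;b)$ and $t<t''$. Finally $h'$ is injective: a pair $(x,y)$ in exactly one of $h_0(a),h_0(b)$ gives $((x,0),(y,1))$ in exactly one of $h'(a),h'(b)$. $\square$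

The first natural try is to reduce to the square case by finding $X_1\subseteq X$ with $X_1\times X_1\subseteq W$ and working there. In the representation of Lemma 7, $W'$ is irreflexive, so $X_1$ must be empty.

The second try is to place $Y$ first, as in the hand computation, keeping $(\pi(\zeta),z)\in W$ for all $\zeta$, and then to place $Y^\ast$ step by step. The first step of the second stage needs one point $q$ with $(q,z)\in h(R_b)$ and $(\pi(\zeta),q)\in W$ for all $\zeta$. The identity $W=W;h(R_b)$ gives such a point for each $\zeta$ separately, but not one for all $\zeta$. And there may be none. Suppose $S\neq\{e\}$, take the representation of Lemma 7, and let $z$ have time coordinate $1$. The infinitely many vertices $i(wa)$ of $Y$ are all reached forward from a vertex $o(w)$, so when we place the $n$-th of them we may take a time coordinate greater than $1-1/n$ and less than $1$. Any $q$ with $(q,z)\in W'$ has time coordinate less than $1$, so some $\pi(\zeta)$ comes later than $q$ and $(\pi(\zeta),q)\notin W'$.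

The way out is to separate the two sides before placing anything. By Lemma 4, $W=W;W$, so we can choose $m$ with
$$(x,m)\in W,\qquad (m,z)\in W .$$
All of $Y$ is kept on the left of $m$ and all of $Y^\ast$ on the right of $m$. Each side then has a single condition to maintain, and transitivity through $m$ gives all the pairs at once.

**Lemma 8.** Let $(x,z)\in W$ and let $m$ be as above.

1. There is $\pi:V(Y)\to X$ with $\pi(o(1))=x$, with $(\pi(\zeta),m)\in W$ for every vertex $\zeta$, and with $(\pi(o(w)),\pi(i(wa)))\in h(L_a)$ for every edge.
2. There is $\kappa:V(Y^\ast)\to X$ with $\kappa(o^\ast(1))=z$, with $(m,\kappa(\zeta'))\in W$ for every vertex $\zeta'$, and with $(\kappa(i^\ast(bw)),\kappa(o^\ast(w)))\in h(R_b)$ for every edge.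
3. $(\pi(\zeta),\kappa(\zeta'))\in W$ for all $\zeta\in V(Y)$ and $\zeta'\in V(Y^\ast)$.

*Proof of 1.* Every vertex of $Y$ has $|S|$ neighbours, so we can enumerate $V(Y)$ by distance from $o(1)$. Since $Y$ is a tree, each vertex after the first is adjacent to exactly one earlier vertex. Start with $\pi(o(1))=x$ and continue recursively.

Suppose the new vertex is $i(wa)$, with earlier neighbour $o(w)$. Since $(\pi(o(w)),m)\in W=h(L_a);W$, there is $q$ with $(\pi(o(w)),q)\in h(L_a)$ and $(q,m)\in W$. Put $\pi(i(wa))=q$.

Suppose the new vertex is $o(w)$, with earlier neighbour $i(wa)$. The vertex $i(wa)$ is not the root, so it has a still earlier neighbour $o(w')$, and $(\pi(o(w')),\pi(i(wa)))$ lies in some $h(L_{a'})\subseteq W=W;h(L_a)$. This gives $p$ with $(p,\pi(i(wa)))\in h(L_a)$. As $(\pi(i(wa)),m)\in W$, transitivity gives $(p,m)\in W$. Put $\pi(o(w))=p$.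

*Proof of 2.* Enumerate $V(Y^\ast)$ by distance from $o^\ast(1)$ and start with $\kappa(o^\ast(1))=z$. If the new vertex is $i^\ast(bw)$ with earlier neighbour $o^\ast(w)$, then $(m,\kappa(o^\ast(w)))\in W=W;h(R_b)$ gives $q$ with $(m,q)\in W$ and $(q,\kappa(o^\ast(w)))\in h(R_b)$. Put $\kappa(i^\ast(bw))=q$. If the new vertex is $o^\ast(w)$ with earlier neighbour $i^\ast(bw)$, then $i^\ast(bw)$ has a still earlier neighbour $o^\ast(w')$, and $(\kappa(i^\ast(bw)),\kappa(o^\ast(w')))\in W=h(R_b);W$. This gives $q$ with $(\kappa(i^\ast(bw)),q)\in h(R_b)$. As $(m,\kappa(i^\ast(bw)))\in W$, transitivity gives $(m,q)\in W$. Put $\kappa(o^\ast(w))=q$.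

*Proof of 3.* $(\pi(\zeta),m)\in W$, $(m,\kappa(\zeta'))\in W$, and $W$ is transitive. $\square$

## Truth values that factor through a group

We now prove (i)$\Rightarrow$(iii). Define
$$G=F/\langle\!\langle\, ab(a'b')^{-1}\;:\;a,b,a',b'\in S,\ T(a,b)=T(a',b')\,\rangle\!\rangle .$$
This group depends only on $\mathbb T$, and not on $h$, $x$ or $z$. Let $k:B\to G$ send $T(a,b)$ to the image of $ab$. It is defined on all of $B$ because $T$ is surjective, and well defined by the choice of the relators. As $a=T(a,e)$, $k(a)$ is the image of $a$ for $a\in S$, and therefore $k(T(a,b))=k(a)k(b)$. Only injectivity of $k$ is missing, and this is where the representation is used.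

Fix $(x,z)\in W$ and take $m,\pi,\kappa$ from Lemma 8.

**Step 1: every truth value becomes a value of one function on $F\times F$.** Put
$$\nu(v,u)=[(\pi(i(v)),\kappa(i^\ast(u)))\in h(N)]\qquad(v,u\in F).$$
Let $w,w'\in F$ and $a,b\in S$. Lemma 5(1) for the edge from $\pi(o(w))$ to $\pi(i(wa))$ and then Lemma 5(2) for the edge from $\kappa(i^\ast(bw'))$ to $\kappa(o^\ast(w'))$ apply by Lemma 8(3), and give
$$[(\pi(o(w)),\kappa(o^\ast(w')))\in h(C_{T(a,b)})]=[(\pi(i(wa)),\kappa(o^\ast(w')))\in h(F_b)]=\nu(wa,bw').\tag{3}$$
The left side depends on $a,b$ only through $T(a,b)$. Hence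
$$T(a,b)=T(a',b')\ \Longrightarrow\ \nu(wa,bw')=\nu(wa',b'w')\qquad(w,w'\in F).\tag{4}$$

**Step 2: $\nu(v,u)$ depends only on the product $vu$.** From $T(a,e)=T(e,a)$ and (4) we get $\nu(wa,w')=\nu(w,aw')$ for all $w,w'\in F$ and $a\in S$. Replacing $w$ by $wa^{-1}$ and $w'$ by $a^{-1}w'$ gives $\nu(w,a^{-1}w')=\nu(wa^{-1},w')$. So a letter or the inverse of a letter may be moved across the comma, and by induction on length $\nu(wy,w')=\nu(w,yw')$ for all $y\in F$. With $\delta(g)=\nu(1,g)$ this gives
$$\nu(v,u)=\delta(vu).\tag{5}$$

**Step 3: $\delta$ is constant on cosets of the normal closure.** By (4) and (5), $\delta(w\,ab\,w')=\delta(w\,a'b'\,w')$ whenever $T(a,b)=T(a',b')$. Let $\rho=ab(a'b')^{-1}$. Taking $w'=(a'b')^{-1}y$ we get $\delta(w\rho y)=\delta(wy)$ for all $w,y\in F$; replacing $y$ by $\rho^{-1}y$, also $\delta(w\rho^{-1}y)=\delta(wy)$. An element of the normal closure is a product of conjugates $g\rho^{\pm1}g^{-1}$. In $\delta(g_1\rho_1^{\pm1}g_1^{-1}\cdots g_l\rho_l^{\pm1}g_l^{-1}y)$ we may delete $\rho_1^{\pm1},\dots,\rho_l^{\pm1}$ one after the other, and the result is $\delta(y)$. So there is $\tilde\delta$ on $G$ such that $\delta$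 is $\tilde\delta$ composed with the quotient map $F\to G$.

**Step 4: reading off the $C_c$.** Let $c=T(a,b)\in B$. By (3) with $w=w'=1$ and by (5), $[(x,z)\in h(C_c)]=\nu(a,b)=\delta(ab)$. Hence
$$[(x,z)\in h(C_c)]=\tilde\delta(k(c))\qquad\text{for all }c\in B.\tag{6}$$

**Step 5: $k$ is injective.** Let $k(c)=k(c')$. The function $\tilde\delta$ depends on $(x,z)$, but $k$ does not, so (6) applied to every $(x,z)\in W$ gives $h(C_c)=h(C_{c'})$. Hence $c=c'$, because $h$ is injective. So $k$ embeds $\mathbb T$ in $G$, which proves (i)$\Rightarrow$(iii). $\square$

## A finite base gives a finite group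

We prove (i$_f$)$\Rightarrow$(iii$_f$), which completes Theorem 3. The group $G$ above may be infinite even if $X$ is finite. For each pair $c\ne c'$ in $B$ we find a finite quotient of $G$ that separates $k(c)$ from $k(c')$.

**Step 1: finitely many translates.** Let $X$ be finite and $c\neq c'$ in $B$. As $h$ is injective, there is $(x,z)\in W$ lying in exactly one of $h(C_c),h(C_{c'})$. Form $\pi,\kappa,\nu,\delta,\tilde\delta$ for this pair. For $g\in G$ let $\delta_g(y)=\tilde\delta(gy)$ for $y\in G$. If $g$ is the image of $v\in F$, then at the image of $u\in F$ the value of $\delta_g$ is $\delta(vu)=\nu(v,u)=[(\pi(i(v)),\kappa(i^\ast(u)))\in h(N)]$. So $\delta_g$ is determined by the point $\pi(i(v))\in X$, and $\Omega=\{\delta_g:g\in G\}$ has at most $|X|$ elements.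

**Step 2: a finite quotient for the pair $c,c'$.** $G$ acts on $\Omega$ from the right by $(f\cdot g)(y)=f(gy)$. Indeed $((f\cdot g)\cdot g')(y)=f(gg'y)$, and $\delta_g\cdot g'=\delta_{gg'}$. Let $K_{c,c'}$ be the kernel of this action, a normal subgroup of finite index. If $k(c)=n\,k(c')$ with $n\in K_{c,c'}$, then $\tilde\delta(k(c))=(\tilde\delta\cdot n)(k(c'))=\tilde\delta(k(c'))$. This contradicts (6) and the choice of $(x,z)$. So $k(c)$ and $k(c')$ have distinct images in the finite group $G/K_{c,c'}$.

**Step 3: all pairs together.** The homomorphism $G\to\prod_{c\neq c'}G/K_{c,c'}$ goes to a finite group and is injective on $k(B)$. Composed with $k$, it embeds $\mathbb T$ in a finite group. This completes the proof of Theorem 3. $\square$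

## The word problem as a finite list of tables

We prove Theorem 1. By the Novikov–Boone theorem there is a finitely presented group $\Gamma=\langle X_0\mid R\rangle$ with undecidable word problem: no algorithm decides, given a word $w$ over $\Sigma=X_0\cup X_0^{-1}$, whether $w=1$ in $\Gamma$. Given $w$, we cannot compute the multiplication table of the relevant piece of $\Gamma$. But there are only finitely many candidates, and Theorem 3 lets a representability algorithm test each of them.

**Step 1: the list.** This step works for any finite presentation $\Gamma=\langle X_0\mid R\rangle$ and any word $w$. Let $P$ be the finite set of all prefixes, including the empty word $\emptyset$, of the words in $R\cup\Sigma\cup\{w\}$. Compute, up to renaming, all pairs $(\mathbb T,\theta)$ in which $\mathbb T=(S,B,e,T)$ is a table and $\theta:P\to S$ is a surjection such that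
$$\begin{gathered}\theta(\emptyset)=e,\qquad \theta(px)=T(\theta(p),\theta(x))\quad(p,px\in P,\ x\in\Sigma),\\ T(\theta(x),\theta(x^{-1}))=e\quad(x\in\Sigma),\qquad \theta(r)=e\quad(r\in R),\qquad\theta(w)\neq e.\end{gathered}$$
As $|S|\le|P|$ and $|B|\le|P|^2$, the list is finite and computable.

**Step 2: the list decides $w$.** *We have $w\ne1$ in $\Gamma$ iff some $\mathbb T$ on the list embeds in a group. Likewise $w$ is nontrivial in some finite quotient of $\Gamma$ iff some $\mathbb T$ on the list embeds in a finite group.*

For the forward direction, let $Q$ be $\Gamma$ (resp. a finite quotient of $\Gamma$), with $w\neq1$ in $Q$. Let $S$ be the image of $P$ in $Q$, $B=S\cdot S$, $e=1$, $T$ the multiplication, and $\theta$ the evaluation map. As $1\in S$, we have $S\subseteq B$, and this is a table. All the conditions on $\theta$ hold in $Q$, so the pair is on the list, and $\mathbb T$ embeds in $Q$ by inclusion.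

For the backward direction, let $k$ embed $\mathbb T$ in $G$. From $T(\theta(x),\theta(x^{-1}))=e$ we get $k(\theta(x^{-1}))=k(\theta(x))^{-1}$. By induction on length, $k(\theta(p))=k(\theta(x_1))\cdots k(\theta(x_l))$ for every $p=x_1\cdots x_l\in P$. Since $k(\theta(r))=k(e)=1$ for $r\in R$, the map $x\mapsto k(\theta(x))$ defines a homomorphism $\Gamma\to G$. It sends $w$ to $k(\theta(w))\neq k(e)=1$, so $w\ne1$ in $\Gamma$. If $G$ is finite, the image is a finite quotient of $\Gamma$ in which $w$ is nontrivial.

**Step 3: the contradiction.** By Step 2 and Theorem 3, $w\ne1$ in $\Gamma$ iff one of the finitely many finite structures $\mathcal A_{\mathbb T}$, all computed from $w$, is representable. An algorithm for representability would therefore solve the word problem of $\Gamma$. This proves Theorem 1. $\square$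

## Other shapes of $W$: Theorem 2(2)

Let $\mathcal K$ contain all squares. A square representation is one with $W\in\mathcal K$, and a representation with $W\in\mathcal K$ is a representation. So by Theorem 3 the structure $\mathcal A_{\mathbb T}$ has a representation with $W\in\mathcal K$ iff $\mathbb T$ embeds in a group, and the proof of Theorem 1 applies word for word. Equivalence relations, preorders and squares are such classes. Strict partial orders are not, but by Lemma 7 a square representation of $\mathcal A_{\mathbb T}$ yields one with $W$ a strict partial order. So again $\mathcal A_{\mathbb T}$ has a representation of this kind iff $\mathbb T$ embeds in a group, and the same proof applies. $\square$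

## Finite bases and the universal theory of finite groups: Theorem 2(3)

The input is a theorem of Slobodskoi (*Algebra i Logika* 20 (1981), 207–230): the universal theory of finite groups is undecidable.

**Step 1: from universal sentences to single equations.** A universal sentence is equivalent to a finite conjunction of universally quantified clauses $\bigwedge(\text{equations})\to\bigvee_j\epsilon_j$, with each $\epsilon_j$ an equation. A clause with empty conclusion fails in the trivial group. If the conclusion is not empty, the clause holds in all finite groups iff one of the quasi-identities $\bigwedge(\text{equations})\to\epsilon_j$ does. For the nontrivial direction, suppose that for each $j$ the $j$-th quasi-identity fails in a finite group $G_j$ under some assignment. The product assignment in the finite group $\prod_jG_j$ satisfies the premise and violates every $\epsilon_j$, so the clause fails.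

**Step 2: from quasi-identities to finite quotients.** Write the equations of a quasi-identity as $r_1=1,\dots,r_l=1$ and $\epsilon_j$ as $w=1$. An assignment in a finite group that makes it fail is a homomorphism from the group presented by the variables and the relators $r_1,\dots,r_l$ to a finite group that does not kill $w$. So the quasi-identity fails in some finite group iff $w$ is nontrivial in some finite quotient of this finitely presented group. Hence it is undecidable, given a finite presentation and a word $w$, whether $w$ is nontrivial in some finite quotient.

**Step 3: to structures.** By the second half of Step 2 in the proof of Theorem 1, with the presentation as part of the input, and by the second half of Theorem 3, $w$ is nontrivial in some finite quotient iff one of finitely many computable structures $\mathcal A_{\mathbb T}$ has a representation with finite base, equivalently a square one with finite base. So neither property is decidable. $\square$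

## Non-representability is recursively enumerable

This is the membership half of Theorem 2(1). One-element structures are representable, by case 1 of the opening list. For finite $\mathcal A$ with $|A|>1$, take a first-order language with binary predicates $W$ and $h_a$ $(a\in A)$, and the finitely many axioms saying $h_a\subseteq W$, $h_{-a}=W\setminus h_a$, $h_{a;b}=h_a;h_b$ for all $a,b\in A$, and $h_a\ne h_b$ for $a\neq b$. A model is the same thing as a representation with nonempty base, and the base of a representation cannot be empty when $|A|>1$. So $\mathcal A$ is representable iff this finite theory, computable from $\mathcal A$, has a model. By Gödel's completeness theorem the theories without a model can be enumerated by searching for a proof of a contradiction. So representability of finite structures is $\Pi^0_1$.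

## A single table for each word: $\Pi^0_1$-hardness

The proof of Theorem 1 asks finitely many questions about representability. A many-one reduction may ask only one, so for each $w$ we need a single computable table. The obvious table, with all prefixes of $w$ evaluated in $\Gamma$, is out of reach: to write it down we would have to know which prefixes coincide in $\Gamma$. The plan is to multiply each prefix by new free letters, so that the coincidences among products can be computed, and to leave the triviality of $w$ visible in one place only.

**Step 1: a group whose set of trivial words is $\Sigma^0_1$-complete.** Recall two textbook theorems. *Britton's lemma*, in the case needed here: let $J$ be a subgroup of a group $H$, and add a letter $\tau$ with the relations $\tau^{-1}j\tau=j$ $(j\in J)$; this is an HNN extension of $H$. If a product of elements of $H$ and of letters $\tau^{\pm1}$, with at least one such letter, equals $1$, then it contains $\tau^{-1}j\tau$ or $\tau j\tau^{-1}$ with $j\in J$. *Higman's embedding theorem*: every finitely generated group with a recursively enumerable set of defining relators embeds in a finitely presented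 group.

Let $E\subseteq\mathbb N$ be $\Sigma^0_1$-complete, write $c_m=\beta^{-m}\alpha\beta^m$, and let
$$H_E=\langle \alpha,\beta,\tau\mid[\tau,c_m]=1\ (m\in E)\rangle,\qquad [\tau,c]=\tau^{-1}c^{-1}\tau c .$$
This is the HNN extension above, with $H$ the free group on $\alpha,\beta$ and $J=\langle c_m:m\in E\rangle$. The elements $c_m$ $(m\in\mathbb N)$ freely generate a subgroup of $H$: a nonempty reduced word $c_{m_1}^{\eta_1}\cdots c_{m_l}^{\eta_l}$, $\eta_i=\pm1$, equals $\beta^{-m_1}\alpha^{\eta_1}\beta^{m_1-m_2}\alpha^{\eta_2}\cdots\alpha^{\eta_l}\beta^{m_l}$, and where $m_i=m_{i+1}$ we have $\eta_i=\eta_{i+1}$, so no two letters $\alpha^{\pm1}$ cancel and the element is not $1$. Hence $c_m\in J$ iff $m\in E$. If $[\tau,c_m]=1$ in $H_E$, Britton's lemma says $c_m^{-1}\in J$, so $m\in E$; the converse is a defining relation. Thus $[\tau,c_m]=1$ in $H_E$ iff $m\in E$. The set $E$ is recursively enumerable, so $H_E$ embeds in a finitely presented group $\Gamma=\langle X_0\mid R\rangle$. Writing $\alpha,\beta,\tau$ as fixed words over $\Sigma=X_0\cup X_0^{-1}$ gives a reduction of $E$ to the set of trivial words of $\Gamma$. The latter is recursively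 enumerable, as for every finitely presented group, so it is $\Sigma^0_1$-complete. Its complement $\{w:w\neq1\text{ in }\Gamma\}$ is $\Pi^0_1$-complete.

Fix this $\Gamma$, and fix the finite set $S_0\subseteq\Gamma$ of images of $\emptyset$, of the letters in $\Sigma$, and of the prefixes of relators.

**Step 2: the elements of the table.** Let $w=x_1\cdots x_n$ with $x_i\in\Sigma$. Padding by words $xx^{-1}$ if necessary, we assume $n\ge2$. Let $p_i=x_1\cdots x_i$, with $p_0=1$. Let $F'$ be free on $t_0,\dots,t_n$, let $\Delta=\Gamma\ast F'$, and work in $\Delta\ast\langle u\rangle$ with $u$ of infinite order. Put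
$$y_i=t_{i-1}^{-1}x_it_i\ (1\le i\le n),\qquad d=t_0^{-1}t_n,\qquad s_i=u\,p_it_i\ (0\le i\le n),$$
$$M=S_0\cup\{t_0,\dots,t_n\}\cup\{y_1,\dots,y_n\}\cup\{d\}\subseteq\Delta,\qquad S_w=M\cup\{s_0,\dots,s_n\}.$$
The design is this. We have $s_{i-1}y_i=s_i$, so the $y_i$ lead from $s_0$ to $s_n=u\,wt_n$ one letter at a time, while $s_0d=u\,t_n$ is a direct jump. The two ends agree iff $w=1$. The letter $u$ keeps the prefixes apart from $M$: without it, an equation $g\cdot p_jt_j=g'\cdot t_j$ with $g,g'\in S_0$ would say $gp_j=g'$ in $\Gamma$, which is a question about a word of unbounded length.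

Let $\varepsilon:\Delta\to\mathbb Z^{n+1}$ be the homomorphism that kills $\Gamma$ and sends $t_l\mapsto e_l$, where $e_0,\dots,e_n$ is the standard basis. Then $\varepsilon$ vanishes on $S_0$, and $\varepsilon(y_l)=e_l-e_{l-1}$, $\varepsilon(d)=e_n-e_0$. As $n\ge2$, this shows that the $t_l$, the $y_l$ and $d$ are pairwise distinct and not in $S_0$. The $s_i$ have exponent sum $1$ in $u$, hence are not in $M$, and are distinct because $\varepsilon(p_it_i)=e_i$.

**Step 3: all coincidences when $w\neq1$.** *If $w\ne1$ in $\Gamma$, the coincidences among products of two elements of $S_w$ are exactly the following.*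

(a) *Between products of two elements of $M$: those true in $\Delta$.*

(b) *$1\cdot s_j=s_j\cdot1$ for $0\le j\le n$, and $1\cdot s_j=s_j\cdot1=s_{j-1}\cdot y_j$ for $1\le j\le n$.*

We use normal forms in free products: every element is uniquely an alternating product of nontrivial elements of the factors. The coincidences (b) do hold, since $s_{j-1}y_j=u\,p_{j-1}t_{j-1}t_{j-1}^{-1}x_jt_j=s_j$. Equal products have the same exponent sum in $u$, so we sort by it. Exponent sum $0$ is case (a).

*Exponent sum $2$.* The product $s_is_j=u\,(p_it_i)\,u\,(p_jt_j)$ is in normal form, so it determines $p_it_i$ and $p_jt_j$, hence $(i,j)$. There are no coincidences between different pairs.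

*Exponent sum $1$.* The products are $gs_j=g\,u\,(p_jt_j)$ and $s_ig=u\,(p_it_ig)$ with $g\in M$. By normal forms, $gs_j=g's_{j'}$ only if $g=g'$ and $j=j'$; and $gs_j=s_ig'$ iff $g=1$ and $s_j\cdot1=s_ig'$. It remains to decide $s_ig=s_jh$ for $g,h\in M$ and $i\le j$. If $i=j$ this means $g=h$. Let $i<j$ and $\eta=x_{i+1}\cdots x_j\in\Gamma$. Then $p_it_ig=p_jt_jh$ says
$$gh^{-1}=t_i^{-1}\eta\,t_j .\tag{7}$$
Applying $\varepsilon$, (7) requires $\varepsilon(g)-\varepsilon(h)=e_j-e_i$. The coordinate sum of $\varepsilon$ is $1$ on the $t_l$ and $0$ on the rest of $M$, so both or neither of $g,h$ are among the $t_l$. We go through all cases.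

* $g,h$ both among the $t_l$: then $g=t_j$ and $h=t_i$. But $t_jt_i^{-1}\neq t_i^{-1}\eta t_j$, since the right side is not in $F'$ if $\eta\ne1$, and equals $t_i^{-1}t_j\ne t_jt_i^{-1}$ if $\eta=1$.
* $g=y_l$, $h\in S_0$: then $l=j=i+1$, and (7) reads $t_i^{-1}x_jt_jh^{-1}=t_i^{-1}x_jt_j$, which holds iff $h=1$. This is (b).
* $g=d$, $h\in S_0$: then $(i,j)=(0,n)$, and (7) reads $t_0^{-1}t_nh^{-1}=t_0^{-1}wt_n$, that is, $t_nh^{-1}t_n^{-1}=w$. By normal forms this holds iff $h=1$ and $w=1$. Excluded, as $w\ne1$.
* $g\in S_0$, $h\in S_0\cup\{y_1,\dots,y_n\}\cup\{d\}$: then $-\varepsilon(h)$ is $0$, $e_{l-1}-e_l$ or $e_0-e_n$, which is never $e_j-e_i$ with $i<j$.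
* $g=y_l$, $h=y_{l'}$: the difference is $e_l+e_{l'-1}-e_{l-1}-e_{l'}$. It is $0$ if $l=l'$. If $l\ne l'$, no positive term cancels a negative one, so the positive coordinates sum to $2$, and it is not $e_j-e_i$.
* $g=y_l$, $h=d$: the difference is $e_l+e_0-e_{l-1}-e_n$. A cancellation occurs only if $l=n$, giving $e_0-e_{n-1}$, or if $l=1$, giving $e_1-e_n$ (not both, as $n\ge2$). Neither is $e_j-e_i$ with $i<j$.
* $g=d$, $h=y_l$: the difference is $e_n+e_{l-1}-e_0-e_l$, and a cancellation is needed again. If $l=n$ then $(i,j)=(0,n-1)$, and $dy_n^{-1}=t_0^{-1}x_n^{-1}t_{n-1}$ equals $t_0^{-1}x_1\cdots x_{n-1}t_{n-1}$ iff $w=1$, which is excluded. If $l=1$ then $(i,j)=(1,n)$, and $dy_1^{-1}=t_0^{-1}t_nt_1^{-1}x_1^{-1}t_0$. Since $n\geq2$, $t_0^{-1}t_nt_1^{-1}$ is freely reduced. If $x_1=1$ in $\Gamma$, the element is $t_0^{-1}t_nt_1^{-1}t_0$, also freely reduced. In both cases its first letter is $t_0^{-1}$, so it is not $t_1^{-1}\eta\,t_n$.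
* $g=h=d$: the difference is $0$.

This proves the statement.

**Step 4: the coincidences (a) and (b) can be computed without knowing whether $w=1$.** For (b) this is clear. For (a) we must decide $gg'h'^{-1}h^{-1}=1$ in $\Delta=\Gamma\ast F'$ for $g,g',h,h'\in M$. Each element of $M$ is written with letters $t_l^{\pm1}$ and at most one element of $S_0$, so the whole word contains at most four elements of $S_0^{\pm1}$. Reduce it: cancel $t_l^{\pm1}t_l^{\mp1}$, merge neighbouring elements of $\Gamma$, and delete those that are trivial. Throughout, the elements of $\Gamma$ that occur are products of at most four elements of $S_0^{\pm1}$. So we only need to know which products of at most four elements of $S_0^{\pm1}$ are trivial in $\Gamma$. This is a fixed finite amount of information, independent of $w$, and it can be built into the program.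

**Step 5: the table $\mathbb T_w$.** We define the table from (a) and (b) as formal rules on $S_w\times S_w$, whether or not $w=1$; the elements of $S_w$ are now names, distinct as in Step 2. The rules describe an equivalence relation in every case. On $M\times M$ it is equality of products in $\Delta$. The other classes of more than one pair are $\{(1,s_0),(s_0,1)\}$ and $\{(1,s_j),(s_j,1),(s_{j-1},y_j)\}$ for $1\le j\le n$, and these are disjoint. All remaining pairs involving some $s_i$ form singletons. Let $B$ be the set of classes, $T(a,b)$ the class of $(a,b)$, and $e=1$, and identify $a\in S_w$ with the class of $(a,1)$, which is also that of $(1,a)$. This identification is injective: elements of $M$ are distinct in $\Delta$, and the classes of the $(s_j,1)$ are distinct. So $\mathbb T_w=(S_w,B,1,T)$ is a table, and $w\mapsto\mathbb T_w\mapsto\mathcal A_{\mathbb T_w}$ is computable. The class of $(s_0,d)$ is a singleton, so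
$$T(s_0,d)\neq s_n\quad\text{in }\mathbb T_w .\tag{8}$$

**Step 6: if $w\ne1$, then $\mathcal A_{\mathbb T_w}$ is representable.** By Step 3, sending the class of $(a,b)$ to the product $ab$ is a well-defined injection of $B$ into $\Delta\ast\langle u\rangle$. So $\mathbb T_w$ embeds in a group, and Theorem 3 applies.

**Step 7: if $w=1$, then $\mathcal A_{\mathbb T_w}$ is not representable.** By Theorem 3 it is enough to show that $\mathbb T_w$ embeds in no group. Suppose $k$ embeds it in $G$. For $x\in\Sigma$ the rule (a) contains $x\cdot x^{-1}=1\cdot1$, so $k(x^{-1})=k(x)^{-1}$. If $q$ and $qx$ are prefixes of a relator, it contains $q\cdot x=(qx)\cdot1$, so $k(qx)=k(q)k(x)$. By induction on the length of prefixes, the product of the values $k(x)$ along a relator is $k(1)=1$. So $x\mapsto k(x)$ induces a homomorphism $\Gamma\to G$, and since $w=1$ in $\Gamma$, $\prod_{i=1}^nk(x_i)=1$. The rules (a) and (b) also contain $t_{i-1}\cdot y_i=x_i\cdot t_i$, $t_0\cdot d=t_n\cdot1$ and $s_{i-1}\cdot y_i=s_i\cdot1$. Therefore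
$$k(s_n)=k(s_0)\prod_{i=1}^nk(t_{i-1})^{-1}k(x_i)k(t_i)=k(s_0)k(t_0)^{-1}\Big(\prod_{i=1}^nk(x_i)\Big)k(t_n)=k(s_0)k(t_0)^{-1}k(t_n),$$
and the last expression is $k(s_0)k(d)=k(T(s_0,d))$. As $k$ is injective, $s_n=T(s_0,d)$, contradicting (8).

**Step 8: end of the proof of Theorem 2(1).** By Steps 6 and 7, $w\mapsto\mathcal A_{\mathbb T_w}$ is a many-one reduction of the $\Pi^0_1$-complete set $\{w:w\ne1\text{ in }\Gamma\}$ to the set of finite representable structures. That set is $\Pi^0_1$ by the previous section, so it is $\Pi^0_1$-complete. Finally, if a first-order sentence defined the representable structures among finite structures, representability could be decided by evaluating this sentence in the given finite structure, contradicting Theorem 1. $\square$
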